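\title{Flip graphs of pseudo-triangulations have worst-case diameter $\Theta(n\log n)$}

\begin{abstract}
We show that the maximum diameter of the flip graph of pseudo-triangulations of $n$ points in general position in the plane is $\Theta(n\log n)$, and that the same holds for the subgraph of pointed pseudo-triangulations. The upper bounds are due to Aichholzer, Aurenhammer and Krasser and to Bereg; we prove a matching lower bound. For every fixed $K\ge3$ it holds more generally for insertions, deletions and exchanges of single edges among the connected, bridgeless plane straight-line graphs on the point set that contain all edges of the convex hull and in which every bounded face has at most $K$ angles smaller than $\pi$. The point set is a digit-reversal set containing $\Omega(n\log n)$ isolated gadgets, and each gadget forces an edge of its own to appear on the way between two sweep pseudo-triangulations.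
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a set of $n\ge3$ points in the plane in \emph{general position}: no three of them lie on a line. A \emph{pseudo-triangle} is a simple polygon with exactly three interior angles smaller than $\pi$; between these three corners its boundary consists of chains that bend inward. A \emph{pseudo-triangulation} of $S$ is a partition of the convex hull $\operatorname{conv}S$ into pseudo-triangles whose set of vertices is $S$. We identify it with its set of edges.

The \emph{flip graph} $\mathcal{P}_S$ has the pseudo-triangulations of $S$ as its nodes. Two of them are joined by an arc if they differ in exactly one edge, either by replacing an edge with another one (an \emph{exchanging flip}) or by removing an edge (a \emph{removing flip}, which read backward inserts an edge). A pseudo-triangulation has at least $2n-3$ edges, with equality exactly when every vertex is \emph{pointed}, that is, when the edges at each vertex lie in an angle smaller than $\pi$ (see Section~\ref{sec:angles}). The subgraph of $\mathcal{P}_S$ induced by these \emph{minimum}, or \emph{pointed}, pseudo-triangulations is denoted by $\widehat{\mathcal{P}}_S$. The diameter of a flip graph is the number of one-edge changes that may be needed to turn one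 structure on $S$ into another without ever leaving the class.

The problem of determining tight asymptotic bounds on the diameters of $\mathcal{P}_S$ and $\widehat{\mathcal{P}}_S$ is posed in \cite{eurocg}, and we take the following known results from its statement. Aichholzer, Aurenhammer and Krasser proved that the diameter of $\mathcal{P}_S$ is $O(n\log n)$, and Bereg proved the same for $\widehat{\mathcal{P}}_S$. If the diameter of $\widehat{\mathcal{P}}_S$ were $O(n)$, the same would hold for $\mathcal{P}_S$. For triangulations, which are the pseudo-triangulations with the maximum number of edges, the flip distance is $\Theta(n^2)$ in the worst case.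

So non-triangular faces shorten flip sequences considerably, and one may guess that they shorten them all the way to linear length. The simplest case supports this guess. If $S$ is in convex position, every pseudo-triangle with vertices in $S$ is a triangle, so $\mathcal{P}_S=\widehat{\mathcal{P}}_S$ is the flip graph of triangulations of a convex $n$-gon. Fix a vertex $v$. Unless all $n-3$ diagonals end at $v$, some triangle at $v$ has a diagonal as its opposite side, and flipping this diagonal produces one that ends at $v$. Hence the diameter is at most $2(n-3)$. It is at least $n-3$, because the fans at two neighboring vertices have no diagonal in common. In general, the obvious lower bound for the distance from $T$ to $T'$ is the number of edges of $T'$ that are missing in $T$, and this is less than $3n$ by planarity. A superlinear lower bound must therefore show that many edges belonging to neither $T$ nor $T'$ have to be created on the way and destroyed again. This does happen, and the guess is wrong.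

\begin{theorem}\label{thm:main}
With the maximum taken over all sets $S$ of $n$ points in general position,
\[
\max_{|S|=n}\operatorname{diam}\mathcal{P}_S=\Theta(n\log n),\qquad
\max_{|S|=n}\operatorname{diam}\widehat{\mathcal{P}}_S=\Theta(n\log n).
\]
Moreover, for all large $n$ there are a set $S$ of $n$ points and two pseudo-triangulations in $\widehat{\mathcal{P}}_S$ whose distance, even in the larger graph $\mathcal{P}_S$, is $\Omega(n\log n)$.
\end{theorem}

The proof of the lower bound uses only a few properties of pseudo-triangulations, and we state it in that generality. For an integer $K\ge3$ let $\mathcal{G}_K(S)$ be the set of connected, bridgeless plane straight-line graphs with vertex set $S$ that contain all edges of the boundary of $\operatorname{conv}S$ and in which every bounded face has at most $K$ angles smaller than $\pi$. (Faces and their angles are recalled in Section~\ref{sec:angles}.) A \emph{move} in $\mathcal{G}_K(S)$ is a step $G\to G'$ between two members whose edge sets satisfy $|G\setminus G'|\le1$ and $|G'\setminus G|\le1$: the insertion, deletion or exchange of one edge.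

\begin{theorem}\label{thm:moves}
Fix $K\ge3$ and put $k=2K-2$, $s=4k$, $m=s^2$. For every $n\ge m^3+4$ there are a set $S$ of $n$ points in general position and $T,T'\in\widehat{\mathcal{P}}_S$ such that every sequence of moves in $\mathcal{G}_K(S)$ from $T$ to $T'$ has length at least
\[
\frac{3}{4m^2}\,(n-4)\bigl(\log_m(n-4)-3\bigr)-2n=\Omega_K(n\log n).
\]
\end{theorem}

The proof has a local and a global part. The local part concerns a \emph{gadget}: $m$ points of $S$ inside a rectangular \emph{window} that contains no other point of $S$ and in which every edge, except those joining two points of the gadget, is almost vertical or almost horizontal. As long as no edge joins two points of the gadget, the window is crossed by the graph from top to bottom or from left to right, but not both, and a move cannot change which of the two holds (Sections~\ref{sec:cells} and~\ref{sec:barriers}). The global part is a point set with about $(n/m)\log_m n$ gadgets, any two of which share at most one point (Section~\ref{sec:points}), together with two pointed pseudo-triangulations that cross most windows in opposite ways (Section~\ref{sec:sweeps}). Each such gadget forces an edge of its own, and a move creates only one edge. Section~\ref{sec:small} shows both parts on small cases.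

\section{Faces and their convex angles}\label{sec:angles}

A \emph{plane straight-line graph} has points as vertices and segments as edges, such that an edge contains no vertex other than its endpoints and two edges meet at most in a common endpoint. We use the same letter for the graph and for the union of its vertices and edges. The \emph{faces} are the components of the complement of this union. A small disk around a vertex $v$ of degree $d\ge1$ is cut by the edges at $v$ into $d$ open circular sectors, the \emph{angles} at $v$; each lies in one face and is called an angle of that face. An angle is \emph{convex} if it is smaller than $\pi$ and \emph{reflex} if it is larger; a vertex of degree $1$ has one reflex angle, of size $2\pi$. If the vertices are in general position, no angle equals $\pi$. We use two textbook facts: Euler's formula $\#\text{vertices}-\#\text{edges}+\#\text{faces}=2$ for a connected plane graph, and the fact that an edge has two different faces on its two sides if and only if it lies on a cycle, that is, if and only if it is not a bridge.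

All convex angles that we shall find come from the following observation. It also shows that $\mathcal{G}_K(S)$ would be empty for $K<3$.

\begin{lemma}\label{lem:three}
Let $A$ be a plane straight-line graph, collinear vertices allowed, and let $F$ be a bounded face of $A$. Then $F$ has convex angles at three or more different vertices.
\end{lemma}

\begin{proof}
Let $x$ be an extreme point of the convex hull of the compact set $\overline F$. Then $x\in\overline F$, and $x$ is not an inner point of a segment contained in $\overline F$. So $x$ is not in the open set $F$, and hence $x\in A$. If $x$ were an inner point of an edge, $F$ would contain one of the two small half-disks at $x$, and $\overline F$ would contain a piece of the edge around $x$. If $x$ were an isolated vertex, $F$ would contain a punctured disk around $x$. Both are impossible, so $x$ is a vertex at which $F$ has an angle. A compact convex set is the convex hull of its extreme points, so $\operatorname{conv}\overline F$ is a convex polygon with nonempty interior. It has at least three vertices, and at each of them an angle of $F$ lies inside the interior angle of the polygon, which is smaller than $\pi$.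
\end{proof}

\begin{lemma}\label{lem:crosscut}
Let $H$ be a connected plane straight-line graph, $F$ a face of $H$, and $\gamma\subset F$ a simple open polygonal arc whose two ends are distinct inner points of edges of $H$. Let $H_\gamma$ be obtained from $H$ by making the ends and the bends of $\gamma$ vertices and the segments of $\gamma$ edges. Then $F\setminus\gamma$ has exactly two components, both are faces of $H_\gamma$, and each segment of $\gamma$ has one of them on each side.
\end{lemma}

\begin{proof}
Subdividing edges at the two ends adds as many edges as vertices. Adding $\gamma$ with its $c$ bends adds $c$ vertices and $c+1$ edges, and the graph stays connected, so by Euler's formula $H_\gamma$ has one face more than $H$. The faces other than $F$ do not change, so $F\setminus\gamma$ consists of exactly two faces. The arc $\gamma$ and a path in $H$ between its ends form a cycle, so each segment of $\gamma$ has different faces on its two sides, and both lie in $F\setminus\gamma$.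
\end{proof}

Connectedness of $H$ cannot be dropped here: if the ends of $\gamma$ lie in different components of $H$, the segments of $\gamma$ are bridges and $F\setminus\gamma$ is a single face.

\begin{lemma}\label{lem:pt}
Every pseudo-triangulation of $S$ belongs to $\mathcal{G}_3(S)$, and every arc of $\mathcal{P}_S$ is a move in $\mathcal{G}_3(S)$.
\end{lemma}

\begin{proof}
By general position no point of $S$ lies inside an edge and two different edges do not overlap. They do not cross either, since near a crossing the interiors of two pseudo-triangles would overlap. So we have a plane straight-line graph. Its bounded faces are the interiors of the pseudo-triangles, and it contains the hull edges because the pseudo-triangles cover $\operatorname{conv}S$. Each edge lies on the boundary cycle of a pseudo-triangle, so it is not a bridge. For connectedness, join inner points of two pseudo-triangles by a path in the interior of $\operatorname{conv}S$ that avoids $S$ and crosses edges finitely often. Consecutive pseudo-triangles along the path share an edge, so all boundary cycles lie in one component, and every point of $S$ lies on one of them. The statement about arcs is the definition of a move.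
\end{proof}

The edge count mentioned in the introduction follows. Let a pseudo-triangulation have $e$ edges and $x$ vertices that are not pointed. By Euler's formula it has $e-n+1$ bounded faces. Of its $2e$ angles, $3(e-n+1)$ are convex, since the angles of the outer face are reflex. A pointed vertex has exactly one reflex angle and any other vertex has none. So $2e=3(e-n+1)+(n-x)$, that is, $e=2n-3+x$.

An exchange removes one edge and inserts another, and the two graphs may look quite different near these edges. To compare $G$ with $G'$ we pass through the common subgraph $G\cap G'$. It may have bridges and somewhat more complicated faces, so we need a slightly larger class. For an integer $k$ let $\mathcal{H}_k(S)$ be the set of connected plane straight-line graphs with vertex set $S$ that contain all hull edges and in which every bounded face has at most $k$ convex angles. Thus $\mathcal{G}_K(S)$ consists of the bridgeless members of $\mathcal{H}_K(S)$.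

\begin{lemma}\label{lem:meet}
Let $G,G'\in\mathcal{G}_K(S)$ be equal or related by a move. Then $G\cap G'\in\mathcal{H}_k(S)$ for $k=2K-2$.
\end{lemma}

\begin{proof}
Put $H=G\cap G'$. If $H=G$, use $K\le2K-2$. Otherwise $H=G\setminus\{e\}$ with $e\notin G'$, so $e$ is not a hull edge and $H$ contains all hull edges. As $e$ is not a bridge of $G$, the graph $H$ is connected and $e$ has two different faces of $G$ on its sides. Both are bounded, because the outer face of $G$ is the complement of $\operatorname{conv}S$. Deleting $e$ merges these two faces, which together have at most $2K$ convex angles, and changes no other face. An endpoint of $e$ has degree at least $2$ in $G$, so $e$ bounds two different angles $\theta,\theta'$ there, with $\theta+\theta'\le2\pi$, and they merge into one angle $\theta+\theta'$. Neither equals $\pi$ and they are not both reflex. If both are convex, two convex angles are replaced by at most one. If exactly one is convex, the merged angle is reflex. So at each of the two endpoints the number of convex angles drops by at least one, and the merged face has at most $2K-2$.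
\end{proof}

This is the only place where the absence of bridges is used. For pseudo-triangulations $K=3$ and $k=4$.

\section{Two small cases}\label{sec:small}

\subsection{One window}\label{sub:window}

Let $W$ be an axis-parallel rectangle in the interior of $\operatorname{conv}S$ with no point of $S$ on its boundary, and let $H\in\mathcal{H}_4(S)$. Suppose that no edge of $H$ joins two points of $S\cap W$ and that all edges meeting $W$ are almost vertical or almost horizontal. What can $H\cap W$ look like?

\begin{example}\label{ex:five}
Suppose that $W$ contains five points $g_1,\dots,g_5$, numbered from left to right, that each of them has exactly two edges, both leaving $W$ through the bottom side, in the order of the points, and that no other edge meets $W$. Then the interior of $W$ minus $H$ consists of five thin triangles and one large region $C$. The region $C$ lies in a face $F$ of $H$, which is bounded because $H$ contains the hull edges. The boundary of $W$ borders $C$ along five arcs: four intervals of the bottom side between consecutive thin triangles, and one long arc through the four corners of $W$. Let $\gamma$ be one of these arcs. By Lemma~\ref{lem:crosscut} it cuts $F$ into the part containing $C$ and a \emph{pocket} on the outer side of $\gamma$. By Lemma~\ref{lem:three}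 the pocket has convex angles at three vertices. Two of them may be the ends of $\gamma$; at a corner of $W$ the pocket has the angle $3\pi/2$; so the third is a point of $S$, and the angle there is a convex angle of $F$. The five pockets are disjoint (Lemma~\ref{lem:pockets}), so $F$ has at least five convex angles, and this configuration cannot occur.
\end{example}

We know nothing about $H$ outside $W$, and yet every opening of a region toward the outside costs its face one convex angle. So a window with many points must be cut into many regions with few openings each. There are two cheap ways to do this. If every point has one edge going up and one going down, the regions between consecutive points are vertical strips; a strip has two openings and at most two convex angles at points in $W$, which is compatible with the bound $4$ for any number of points. The same holds for horizontal strips. We want to show that one cannot get from the first picture to the second. On the way there would be a graph $G\cap G'$ in which no component of the part inside $W$ joins opposite sides of $W$, or in which both pairs of opposite sides are joined.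

There is a third cheap way, which joins no opposite sides. If the points form an increasing sequence and each has one edge going down and one going left, the regions between consecutive points are L-shaped, with two openings and one convex angle in $W$, and the count gives no contradiction. But this picture needs a monotone sequence: if $w$ lies to the right of and below $v$, the leftward edge of $w$ crosses the downward edge of $v$. We therefore arrange the $m=s^2$ points of a gadget so that monotone subsequences have length at most $s$. Then $O(s)$ points can have edges turning a corner, they create $O(s)$ regions, each region has room for at most $k$ further points as in Example~\ref{ex:five}, and $O(ks)<s^2$.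

\subsection{Many windows}\label{sub:bits}

To obtain a superlinear bound, each point must take part in many gadgets. Write words $a=(a_0,\dots,a_{r-1})$ of binary digits and place $a$ at $x=\sum_ia_i2^i$, $y=\sum_ia_i2^{r-1-i}$, so that $y$ is $x$ with its digits reversed. Figure~\ref{fig:bits} shows $r=3$. Call two words that differ only in digit $j$ a gadget of level $j$. If the $x$-coordinate of a point lies between those of the two words, the point agrees with them in all digits above $j$; if its $y$-coordinate lies between theirs, it agrees with them in all digits below $j$. So the bounding box of a gadget contains no third point. There are $r2^{r-1}$ gadgets on $n=2^r$ points, that is, $\frac12n\log_2n$, and each determines its own segment.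

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \x/\y in {0/0,1/4,4/1,5/5} \fill[gray!20] (\x,\y) rectangle ++(2,2);
\foreach \x/\y in {0/0,1/4,4/1,5/5} \draw[very thick] (\x,\y) -- ++(2,2);
\foreach \x/\y in {0/0,2/2,4/1,6/3} \draw (\x,\y) -- ++(1,4);
\foreach \x/\y in {0/0,1/4,2/2,3/6} \draw[dashed] (\x,\y) -- ++(4,1);
\draw[dotted,thick] (1,4) -- (4,1);
\foreach \x/\y/\t/\p in {0/0/000/left,1/4/001/left,2/2/010/below right,3/6/011/above,4/1/100/below,5/5/101/above left,6/3/110/right,7/7/111/right}
  \fill (\x,\y) circle (0.11) node[\p] {\scriptsize \t};
\end{tikzpicture}
\caption{Digit reversal for three binary digits: the word $a_2a_1a_0$ is placed at $x=a_0+2a_1+4a_2$, $y=4a_0+2a_1+a_2$. Pairs differing only in $a_1$ are joined by thick segments, and their bounding boxes (shaded) contain no other point. Pairs differing only in $a_0$ (thin) are steeper, pairs differing only in $a_2$ (dashed) are flatter. The dotted pair differs in $a_0$ and $a_2$ and has slope $-1$, of the same size as the thick segments.}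
\label{fig:bits}
\end{figure}

In the figure, gadgets of levels $0,1,2$ have slopes $4,1,\frac14$. Seen from level $1$, a change of the lowest digit leads steeply up or down and a change of the highest digit leads almost sideways. This will make a sweep from left to right attach steep edges to the points of the middle levels, and a sweep from bottom to top attach flat edges. One defect remains. The points $(1,4)$ and $(4,1)$ differ in digits $0$ and $2$, and the segment between them has slope $-1$; in a window of level $1$ it is neither steep nor flat. Replacing the base $2$ by a larger base does not help: with weights $M^i$ for $x$ and $M^{-i}$ for $y$, two words whose lowest and highest differing digits are $\alpha$ and $\beta$ have slope of order $M^{-\alpha-\beta}$, which agrees with the order $M^{-2j}$ of level $j$ whenever $\alpha+\beta=2j$. The weights must be chosen so that the order of the slope determines $\alpha$ and $\beta$.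

\section{The point set}\label{sec:points}

From now on $K,k,s,m$ are as in Theorem~\ref{thm:moves}, and $r\ge3$, $q\ge1$ are integers.

\subsection*{The pattern}
Write each digit $d\in\{0,\dots,m-1\}$ as $d=bs+c$ with $0\le b,c<s$, and put
\[
\psi(bs+c)=bs+(s-1-c).
\]
This permutation reverses each block $\{bs,\dots,bs+s-1\}$ and keeps the blocks in order. An increasing subsequence of $\psi(0),\dots,\psi(m-1)$ uses at most one element of each of the $s$ blocks, and a decreasing one stays inside one block. So \emph{every monotone subsequence has length at most $s$}.

\subsection*{The weights}
Let $M=16m^2$, $w_i=M^{4^i}$ and $u_i=M^{-2\cdot4^i}$ for $0\le i<r$. For a word $a\in\{0,\dots,m-1\}^r$ put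
\[
\bar p(a)=\Bigl(\sum_ia_iw_i,\ \sum_i\psi(a_i)u_i\Bigr).
\]
For $a\ne a'$ let $\mathcal{D}=\mathcal{D}(a,a')$ be the set of positions where they differ, $\alpha=\min\mathcal{D}$, $\beta=\max\mathcal{D}$, and let $(\Delta x,\Delta y)=\bar p(a)-\bar p(a')$. We have $w_{i+1}/w_i=M^{3\cdot4^i}\ge M^3$ and $u_i/u_{i+1}=M^{6\cdot4^i}\ge M^6$. With $\delta=(m-1)(M^{-3}+M^{-6}+\cdots)<2m/M^3<\frac12$ this gives
\[
|\Delta x-(a_\beta-a'_\beta)w_\beta|\le\delta w_\beta,\qquad
|\Delta y-(\psi(a_\alpha)-\psi(a'_\alpha))u_\alpha|\le\delta u_\alpha .
\]
The two digit differences are integers of absolute value between $1$ and $m-1$. Hence $\Delta x$ has the sign of $a_\beta-a'_\beta$, $\Delta y$ has the sign of $\psi(a_\alpha)-\psi(a'_\alpha)$, and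
\begin{equation}\label{eq:delta}
\tfrac12w_\beta<|\Delta x|<m\,w_\beta,\qquad \tfrac12u_\alpha<|\Delta y|<m\,u_\alpha .
\end{equation}

\subsection*{Gadgets and windows}
Fix a \emph{level} $j$ and digits $a_i$ for $i\ne j$. The $m$ points $g_0,\dots,g_{m-1}$ belonging to the words with these digits and $a_j=d$ form a \emph{gadget} $\Gamma$ of level $j$. Its local coordinates are
\[
(X,Y)=\varphi_\Gamma(x,y)=\Bigl(\frac{x-\sum_{i\ne j}a_iw_i}{w_j},\ \frac{y-\sum_{i\ne j}\psi(a_i)u_i}{u_j}\Bigr),
\]
so that $\varphi_\Gamma(g_d)=(d,\psi(d))$, and its \emph{window} is the rectangle $W_\Gamma=\varphi_\Gamma^{-1}([-1,m]^2)$. A segment between two points of $\Gamma$ is \emph{$\Gamma$-internal}. It determines $\Gamma$, since the words of its endpoints differ in exactly one position. Let $\Lambda=4(m+1)<8m$. A segment is \emph{steep for level $j$} if $|\Delta Y|>\Lambda|\Delta X|$ and \emph{flat for level $j$} if $|\Delta X|>\Lambda|\Delta Y|$, where $\Delta X=\Delta x/w_j$ and $\Delta Y=\Delta y/u_j$ depend only on $j$. The constant $\Lambda$ is chosen so that a steep segment inside the window, whose height is at most $m+1$, has width at most $\frac14$.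

\begin{proposition}\label{prop:points}
There is a set $S$ of $m^r+3+q$ points, consisting of points $p(a)$ for $a\in\{0,\dots,m-1\}^r$ and $3+q$ further points, with the following properties, where gadgets are now formed from the points $p(a)$ while the maps $\varphi_\Gamma$ and the windows are those defined above. Let $\Gamma$ be any gadget and $j$ its level.
\begin{itemize}
\item[(P0)] No three points of $S$ are collinear, no two have the same $x$- or the same $y$-coordinate, and no line through two of them contains a corner of a window.
\item[(P1)] $\varphi_\Gamma(g_d)$ is within distance $\frac1{100}$ of $(d,\psi(d))$.
\item[(P2)] $W_\Gamma\cap S=\Gamma\subset\operatorname{int}W_\Gamma$ and $W_\Gamma\subset\operatorname{int}\operatorname{conv}S$.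
\item[(P3)] Every segment between two points of $S$ that meets $W_\Gamma$ and is not $\Gamma$-internal is steep or flat for level $j$. A $\Gamma$-internal segment is neither.
\item[(P4)] If $\mathcal{D}(a,a')=\{i\}$, then $p(a)$ is to the right of $p(a')$ if and only if $a_i>a'_i$, and above it if and only if $\psi(a_i)>\psi(a'_i)$. The segment $p(a)p(a')$ is steep for all levels $j\ge1$ if $i=0$, and flat for all levels $j\le r-2$ if $i=r-1$.
\end{itemize}
\end{proposition}

\begin{proof}
We first study the points $\bar p(a)$, then add a frame, and finally perturb.

\emph{Slopes.} By \eqref{eq:delta}, for $a\ne a'$ and any level $j$,
\[
\frac1{2m}M^E<\frac{|\Delta Y|}{|\Delta X|}<2m\,M^E,\qquad M^E=\frac{u_\alpha}{w_\beta}\cdot\frac{w_j}{u_j},\qquad E=3\cdot4^j-2\cdot4^\alpha-4^\beta .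
\]
If $\alpha\ne\beta$, the base-$4$ expansion of $2\cdot4^\alpha+4^\beta$ has two nonzero digits and that of $3\cdot4^j$ has one, so $E\ne0$. If $\alpha=\beta$, then $E=3(4^j-4^\alpha)$. So $E=0$ only if $\mathcal{D}=\{j\}$. If $E\ge1$, the ratio exceeds $M/2m=8m>\Lambda$ and the segment is steep. If $E\le-1$, it is below $2m/M=1/8m<1/\Lambda$ and the segment is flat. For $\mathcal{D}=\{0\}$ and $j\ge1$ we have $E>0$, and for $\mathcal{D}=\{r-1\}$ and $j\le r-2$ we have $E<0$.

\emph{Isolation.} Let $\Gamma'\ne\Gamma$ be gadgets of level $j$. The words of $z\in\Gamma'$ and $g\in\Gamma$ differ, outside position $j$, in a nonempty set of positions that depends only on $\Gamma$ and $\Gamma'$. If one of these positions exceeds $j$, then $\beta>j$, and $\beta$ and the sign of $X_z-X_g$ are the same for all $z,g$; by \eqref{eq:delta}, $|X_z-X_g|>w_\beta/2w_j\ge M^3/2>m+1$. So all of $\Gamma'$ lies in $X>m$ or all of it lies in $X<-1$. Otherwise all these positions are below $j$, so $\alpha<j$, $|Y_z-Y_g|>u_\alpha/2u_j\ge M^6/2$ with constant sign, and all of $\Gamma'$ lies in $Y>m$ or in $Y<-1$. In both cases the points of $\Gamma'$ and the segments between them miss $W_\Gamma$. Every point $\bar p(a)\notin\Gamma$ lies in such a $\Gamma'$, and so does every pair with $\mathcal{D}=\{j\}$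 that is not contained in $\Gamma$.

\emph{The frame.} Its purpose is to move all windows into the interior of the hull and to absorb the points needed to reach a prescribed $n$. Let $[-B,B]^2$ contain all windows, and hence all $\bar p(a)$. For a large $Z>2B+2$ add $f_L=(-Z,0)$, $f_R=(Z,0)$, $f_D=(0,-Z)$ and $q$ distinct points $f_1,\dots,f_q$ within distance $1$ of $(0,Z)$. The segments from a point $\bar p(a)$ to $f_L$ or $f_R$, and $f_Lf_R$, have $|\Delta y|/|\Delta x|\le B/(Z-B)$. The segments from $\bar p(a)$ to $f_D$ or $f_i$, and $f_Df_i$, have $|\Delta x|/|\Delta y|\le(B+1)/(Z-B-1)$. Both bounds tend to $0$ as $Z\to\infty$, so for large $Z$ the former segments are flat and the latter steep for all $r$ levels. Every point of the remaining segments $f_Lf_D$, $f_Rf_D$, $f_Lf_i$, $f_Rf_i$, $f_if_{i'}$ is within distance $1$ of a point with $|x|+|y|=Z$, so it satisfies $|x|+|y|\ge Z-2>2B$ and lies outside $[-B,B]^2$. The segments $f_Lf_R$ and $f_Df_1$ cross, so $f_Lf_Df_Rf_1$ is a convex quadrilateral; the origin is an inner point of the diagonal $f_Lf_R$, and the four sides miss $[-B,B]^2$. Hence the square lies in the interior of the quadrilateral.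

\emph{Perturbation.} So far, for every gadget $\Gamma$ and every pair of points not both in $\Gamma$, the segment is steep, or flat, or disjoint from the compact set $W_\Gamma$. Each of these conditions is open in the positions of the points, and so are (P1), (P2) and (P4). There are finitely many, so they hold for all sufficiently small perturbations. Each of the finitely many coincidences forbidden in (P0) is the vanishing of a nonzero polynomial in the coordinates, so arbitrarily small perturbations avoid all of them. Finally, by (P1) a $\Gamma$-internal segment has $|\Delta X|$ and $|\Delta Y|$ between $0.98$ and $m-0.98$, so each is less than $\Lambda$ times the other.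
\end{proof}

\section{Cells and gates in a window}\label{sec:cells}

In this section and the next, $S$ is the set of Proposition~\ref{prop:points}, $\Gamma$ is a gadget, $W=W_\Gamma$, and
\[
H\in\mathcal{H}_k(S)\ \text{ has no $\Gamma$-internal edge.}
\]
We work in the coordinates $(X,Y)$, in which $W=[-1,m]^2$; an affine change of coordinates preserves convex and reflex angles. The goal of this section is the general form of the count in Example~\ref{ex:five}.

\subsection*{Pieces, sectors and cells}
An edge of $H$ has at most one endpoint in $W$, and such an endpoint is in $\Gamma$. By (P0) and (P2) an edge contains no corner of $W$, does not run along a side and has no endpoint on $\partial W$, so it crosses $\partial W$ transversally. Thus an edge meeting $W$ does so in a \emph{ray}, a segment from some $g\in\Gamma$ to $\partial W$, or in a \emph{chord}, a segment with endpoints on two different sides. Edges meet only at common endpoints, so the components of $H\cap W$ are the chords and the \emph{stars} $Q_g$, the unions of the rays at $g\in\Gamma$. We call them \emph{pieces}. Each star has at least one ray, because $H$ is connected.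

For a piece $Q$, the components of $\operatorname{int}W\setminus Q$ are its \emph{sectors}. A chord has two sectors, both convex sets. For a star $Q_g$, a sector consists of the points of $\operatorname{int}W$ whose direction from $g$ lies strictly between two consecutive rays, so the sectors correspond to the angles of $H$ at $g$, and we call them convex or reflex accordingly. Each sector $\sigma$ borders $\partial W$ along one open arc $I_\sigma$, a component of $\partial W\setminus Q$. The components of $W\setminus Q$ are the sets $\sigma\cup I_\sigma$, and $\overline\sigma\subset\sigma\cup I_\sigma\cup Q$.

A \emph{cell} is a component of $\operatorname{int}W\setminus H$. Being connected, it lies in one sector of each piece. A piece $Q$ is \emph{adjacent} to a cell $C$ if $Q\cap\overline C\ne\emptyset$. We shall often use the following fact.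
\begin{equation}\label{eq:side}
\text{If $C\subset\sigma$, $\sigma$ a sector of $Q$, and $Q'\ne Q$ is adjacent to $C$, then $Q'\subset\sigma\cup I_\sigma$.}
\end{equation}
Indeed, $Q'$ is connected and disjoint from $Q$, so it lies in one component of $W\setminus Q$, and it meets $\overline\sigma\setminus Q\subset\sigma\cup I_\sigma$. Fix $\varepsilon>0$ smaller than the distance between any two pieces, and for a sector $\sigma$ of $Q$ let $V_\sigma=\{x\in\sigma:\operatorname{dist}(x,Q)<\varepsilon\}$ be the strip of $\sigma$ along $Q$.

\begin{lemma}\label{lem:collar}
Each sector $\sigma$ of a piece $Q$ contains exactly one cell adjacent to $Q$, and this cell contains $V_\sigma$.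
\end{lemma}

\begin{proof}
The strip $V_\sigma$ misses $H$ by the choice of $\varepsilon$. It is connected. If $Q$ is a chord, it is the intersection of two convex sets. If $Q=Q_g$ and $x\in V_\sigma$, a homothety with center $g$ and ratio $t\in(0,1]$ maps $\sigma$ into $\sigma$ and $Q$ into $Q$ and does not increase distances, so the segment from $x$ to $g$, without $g$, lies in $V_\sigma$; and near $g$ the set $V_\sigma$ is a circular sector. So $V_\sigma$ lies in one cell. This cell lies in $\sigma$ and is adjacent to $Q$. Any cell in $\sigma$ adjacent to $Q$ has points at distance less than $\varepsilon$ from $Q$, so it meets $V_\sigma$ and is the same cell.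
\end{proof}

\subsection*{Gates}
The set $H\cap\partial W$ is finite and has at least two points, since there are $m\ge2$ disjoint stars. So each component $\gamma$ of $\partial W\setminus H$ is an open arc with two distinct ends, which are inner points of edges of $H$. Each point of $\gamma$ has a small disk around it that misses $H$ and meets $\operatorname{int}W$ in a half-disk or quarter-disk; the union of these is connected, so it lies in one cell $C$. We then call $\gamma$ a \emph{gate} of $C$. For a cell $C$ let
\begin{itemize}
\item $\nu(C)$ be the number of pieces adjacent to $C$;
\item $\kappa(C)$ be the number of $g\in\Gamma$ such that $Q_g$ is adjacent to $C$ and $C$ lies in a convex sector of $Q_g$.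
\end{itemize}
Figure~\ref{fig:window} shows these objects.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!25] (4,1) -- (3.8,0) -- (4.2,0) -- cycle;
\draw[gray] (0,0) rectangle (6,6);
\draw[line width=2pt,gray!70] (2.0,0) -- (3.7,0);
\draw[line width=2pt,gray!70] (4.3,0) -- (6,0) -- (6,3.35);
\draw[line width=2pt,gray!70] (5.7,6) -- (3.2,6);
\draw[line width=2pt,gray!70] (3.0,6) -- (0,6) -- (0,2.2);
\draw[thick] (1.87,-0.6) -- (2,2) -- (-0.6,2.13);
\draw[thick] (3.68,-0.6) -- (4,1) -- (4.32,-0.6);
\draw[thick] (3,4.5) -- (3.14,6.6);
\draw[thick] (5.752,6.6) -- (6.08,2.5);
\fill (2,2) circle (0.09) node[above right] {$v$};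
\fill (4,1) circle (0.09) node[above right] {$z$};
\fill (3,4.5) circle (0.09) node[below] {$z'$};
\node at (4.3,3.2) {$C$};
\node at (1,1) {$C'$};
\end{tikzpicture}
\caption{A window with four pieces: the star of $v$ touches two adjacent sides, the stars of $z$ and $z'$ touch one side each, and a chord cuts off the upper right corner. The cell $C$ is adjacent to all four pieces and has four gates (thick gray arcs), so $\nu(C)=4$, $\kappa(C)=0$. The cell $C'$ lies in the convex sector at $v$, so $\nu(C')=\kappa(C')=1$. The shaded triangle at $z$ is a wedge.}
\label{fig:window}
\end{figure}

\begin{lemma}\label{lem:gates}
Every cell $C$ has at least $\nu(C)$ gates.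
\end{lemma}

\begin{proof}
For a piece $Q$ adjacent to $C$ let $\sigma_Q$ be its sector containing $C$, and let $J_Q=\partial W\setminus I_{\sigma_Q}$ be the part of $\partial W$ that $Q$ hides from $C$. It is a closed arc, possibly a single point, with endpoints in $Q$.

These arcs are pairwise disjoint. Let $Q\ne Q'$ be adjacent to $C$. By \eqref{eq:side}, $Q'\cap J_Q=\emptyset$ and $Q\cap J_{Q'}=\emptyset$, so neither arc contains an endpoint of the other. If $J_Q\cap J_{Q'}$ were nonempty, then as a closed proper subset of the closed curve $\partial W$ it would have a boundary point in $\partial W$. Such a point lies in both arcs and is an endpoint of one of them, which we have excluded.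

So $\partial W\setminus\bigcup_QJ_Q$ consists of $\nu(C)$ open arcs (if $\nu(C)=0$ there is nothing to prove). A gate of $C$ lies in $\overline C\setminus Q\subset\sigma_Q\cup I_{\sigma_Q}$ for each $Q$, so it avoids all $J_Q$ and lies in one of these arcs. Conversely, consider one of the arcs and one of its ends $x$, an endpoint of some $J_Q$. The points of the arc at distance less than $\varepsilon$ from $x$ lie in $I_{\sigma_Q}$ and not in $H$, and they are limits of points of $V_{\sigma_Q}$, which lies in $C$ by Lemma~\ref{lem:collar}. So they belong to a gate of $C$, and each arc contains a gate.
\end{proof}

\begin{lemma}\label{lem:pockets}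
If a cell $C$ has $h$ gates, then $h+\kappa(C)\le k$.
\end{lemma}

\begin{proof}
The cell $C$ and its gates lie in one face $F$ of $H$. Since $W\subset\operatorname{int}\operatorname{conv}S$ by (P2) and $H$ contains all hull edges, $F$ is bounded, so it has at most $k$ convex angles. We exhibit $h+\kappa(C)$ of them.

\emph{Pockets.} Let $\gamma$ be a gate of $C$. By Lemma~\ref{lem:crosscut}, $F\setminus\gamma$ has two components, which are faces of $H_\gamma$. One contains $C$, and it lies on the inner side of each segment of $\gamma$. The other one, the \emph{pocket} $P_\gamma$, therefore lies on the outer side of each segment of $\gamma$ and not on the inner side.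

\emph{Pockets are disjoint.} Let $\gamma\ne\gamma'$ be gates of $C$. The set $\gamma'\cup C$ is connected and lies in $F\setminus\gamma$, so it lies in the component containing $C$, and $\gamma'\cap P_\gamma=\emptyset$. Hence $P_\gamma\cup\gamma\cup C$ is a connected subset of $F\setminus\gamma'$. It contains $C$, so it is disjoint from $P_{\gamma'}$.

\emph{One convex angle per pocket.} By Lemma~\ref{lem:three}, $P_\gamma$ has convex angles at three different vertices of $H_\gamma$. These vertices are points of $S$, ends of $\gamma$, or corners of $W$ on $\gamma$. At a corner the only angle on the outer side is $3\pi/2$, and there are only two ends. So one of the three vertices is a point of $S$. There the angles of $H_\gamma$ are those of $H$, so we have found a convex angle of $F$ that lies in $P_\gamma$. Different gates give different angles.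

\emph{Angles in the cell.} Let $g$ be counted by $\kappa(C)$, with $C$ in the convex sector $\sigma$ of $Q_g$. The corresponding convex angle of $H$ at $g$ lies in $V_\sigma\subset C$. So it is an angle of $F$, it lies in no pocket, and different $g$ give different angles.
\end{proof}

Lemmas~\ref{lem:gates} and~\ref{lem:pockets} give the inequality that controls everything in the window.

\begin{proposition}\label{prop:count}
Every cell $C$ satisfies $\nu(C)+\kappa(C)\le k$.
\end{proposition}

All three defining properties of $\mathcal{H}_k(S)$ enter in Lemma~\ref{lem:pockets}. Connectedness creates the pockets. The hull edges make $F$ a bounded face; without them $C$ could lie in the outer face, on whose angles nothing is assumed. The bound on the convex angles is the right-hand side.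

\section{Exactly one kind of barrier}\label{sec:barriers}

A piece is a \emph{vertical barrier} if it touches the top and bottom sides of $W$, and a \emph{horizontal barrier} if it touches the left and right sides.

\begin{proposition}\label{prop:barrier}
Let $H\in\mathcal{H}_k(S)$ have no $\Gamma$-internal edge. Then $H\cap W_\Gamma$ has barriers of exactly one of the two kinds.
\end{proposition}

\begin{proof}
We assume that there are barriers of neither kind or of both kinds, classify the stars, and show that there are fewer than $m$ of them.

\medskip\noindent\emph{Step 1: rays and chords.}
By (P3) every ray and chord is steep or flat. A steep segment in $W$ has $X$-extent at most $(m+1)/\Lambda=\frac14$ and makes an angle smaller than $\pi/4$ with the vertical direction; the same holds for flat segments with $Y$ and the horizontal direction. By (P1), points of $\Gamma$ have distance at least $0.99$ from the sides of $W$, any two differ by at least $0.98$ in each coordinate, and their orders in $X$ and in $Y$ are those of the points $(d,\psi(d))$. So a steep ray ends on the top or bottom side (type $\mathsf U$ or $\mathsf D$) and stays within $X$-distance $\frac14$ of its point, and a flat ray ends on the left or right side (type $\mathsf L$ or $\mathsf R$) and stays within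 $Y$-distance $\frac14$. A chord that is not a barrier joins two adjacent sides. If it is steep it stays within $\frac14$ of the vertical one of these sides, and if it is flat within $\frac14$ of the horizontal one. It cuts off a triangle, its \emph{small} sector, whose arc contains exactly one corner of $W$ and which contains no point of $\Gamma$.

\medskip\noindent\emph{Step 2: the types of stars.}
A vertical barrier $Q$ and a horizontal barrier $Q'$ coincide. Otherwise $Q'\subset\sigma\cup I_\sigma$ for a sector $\sigma$ of $Q$; but removing from $\partial W$ a point of $Q$ on the top side and one on the bottom side leaves two arcs, one missing the left and one missing the right side, and $I_\sigma$ lies in one of them. So if both kinds occur, there is exactly one barrier. It touches all four sides, hence is not a chord but a star $Q_{v_0}$, the \emph{cross}. In both cases, every piece other than the cross is not a barrier, so the star of each $g\ne v_0$ touches no two opposite sides. It is a \emph{single star} (one side) or a \emph{corner star} (exactly two adjacent sides, of type $\mathsf{DL}$, $\mathsf{UR}$, $\mathsf{UL}$ or $\mathsf{DR}$).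

\medskip\noindent\emph{Step 3: at most $4s$ corner stars.}
Let $v\ne w$ in $\Gamma$. Suppose that $v$ has a steep ray pointing toward the height $Y_w$ and $w$ has a flat ray pointing toward the abscissa $X_v$. We claim that the rays meet, which is impossible. The steep ray is a graph $X=\xi(Y)$ with $|\xi-X_v|\le\frac14$, defined on an interval from $Y_v$ to $-1$ or $m$, which contains $[Y_w-\frac14,Y_w+\frac14]$ by Step~1. The flat ray is a graph $Y=\eta(X)$ with $|\eta-Y_w|\le\frac14$, defined on an interval containing $[X_v-\frac14,X_v+\frac14]$. On this last interval the continuous function $t\mapsto\xi(\eta(t))-t$ is $\ge0$ at the left end and $\le0$ at the right end. At a zero $t$, the point $(t,\eta(t))$ lies on both rays.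

Apply this to two corner stars of the same type with centers $v,w$, where $v$ is to the left of $w$.
\begin{center}
\begin{tabular}{cccc}
type & position of $w$ & rays that would meet & centers form\\ \hline
$\mathsf{DL}$ & below $v$ & $\mathsf D$ at $v$, $\mathsf L$ at $w$ & an increasing sequence\\
$\mathsf{UR}$ & below $v$ & $\mathsf R$ at $v$, $\mathsf U$ at $w$ & an increasing sequence\\
$\mathsf{UL}$ & above $v$ & $\mathsf U$ at $v$, $\mathsf L$ at $w$ & a decreasing sequence\\
$\mathsf{DR}$ & above $v$ & $\mathsf R$ at $v$, $\mathsf D$ at $w$ & a decreasing sequence
\end{tabular}
\end{center}
By the choice of $\psi$ each type occurs at most $s$ times.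

\medskip\noindent\emph{Step 4: sectors.}
To count single stars we assign to each the cell that surrounds it and use Proposition~\ref{prop:count}. For this we list the sectors by the number of corners of $W$ on their arcs.

A \emph{wedge} is a sector of a star $Q_g$ whose arc contains no corner. Its arc lies in one side, so it is a triangle with apex $g$ between two rays of the same type, and it is convex. It stays within $\frac14$ of $g$ in one coordinate, so it contains no point of $\Gamma$, and together with its arc it contains no chord, because a chord touches two sides. Every other piece lies in one component of $W\setminus Q_g$, and this component is not the wedge with its arc. So a wedge is itself a cell, and by \eqref{eq:side} it has $\nu=1$.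

An arc of $\partial W$ between the ends of two rays at $g$ subtends an angle smaller than $\pi$ at $g$ if it contains at most one corner. Without a corner it is the angle of a triangle. With one corner the rays end on adjacent sides, and by Step~1 the angle is less than $\frac\pi2+\frac\pi4+\frac\pi4$. For a single or corner star, all rays end in a closed arc of this kind (possibly a point) whose endpoints are ends of rays, so the sector over the complementary arc is reflex. This gives the sectors other than wedges:
\begin{center}
\begin{tabular}{ll}
piece & sectors other than wedges\\ \hline
single star & one reflex sector with $4$ corners\\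
corner star & one reflex sector with $3$ corners, one convex sector with $1$ corner\\
cross & four convex sectors with $1$ corner each\\
chord & one sector with $3$ corners, the small sector with $1$ corner
\end{tabular}
\end{center}
So each piece $Q$ other than the cross has one \emph{big} sector $\Sigma_Q$ with at least $3$ corners on its arc, and its other sectors have at most $1$. For a single star $Q_z$ let $O_z$ be the cell in $\Sigma_{Q_z}$ adjacent to $Q_z$, given by Lemma~\ref{lem:collar}. If $O_z=C$ for several $z$, all these stars are adjacent to $C$ and count in $\nu(C)$. It remains to bound the number of cells of the form $O_z$.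

\medskip\noindent\emph{Step 5: cells $C=O_z$ with $\kappa(C)\ge1$.}
Some star $Q_v$ is adjacent to $C$ with $C$ in a convex sector $\sigma$ of $Q_v$. Then $v\ne z$, because $O_z$ lies in the reflex sector of $Q_z$. So $\nu(C)\ge2$ and $\sigma$ is not a wedge. By the table, $Q_v$ is a corner star or the cross, and there are at most $4s+4$ choices for $\sigma$. By Lemma~\ref{lem:collar}, $\sigma$ determines $C$. By Proposition~\ref{prop:count}, $\nu(C)\le k-1$, and one of the adjacent pieces is $Q_v$, which is not single. So $C=O_z$ for at most $k-2$ points $z$, and such cells account for at most $(k-2)(4s+4)$ single stars.

\medskip\noindent\emph{Step 6: at most one cell $C=O_z$ with $\kappa(C)=0$.}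
Call such a cell \emph{central}. We show that a central cell lies on the big side of every piece around it, and that two different cells cannot both do so.

(a) \emph{If $C$ is central and $Q$ is adjacent to $C$, then $Q$ is not the cross and $C\subset\Sigma_Q$.} If $Q$ is a star, $\kappa(C)=0$ means that $C$ lies in a reflex sector of $Q$; the cross has none, and for the other stars it is $\Sigma_Q$. If $Q$ is a chord and $C=O_z$ were in the small sector, then by \eqref{eq:side} the star $Q_z$ would lie in the small sector together with its arc, where there is no point of $\Gamma$.

(b) \emph{If $C$ is central and $C'\ne C$ is any cell, then $C'\not\subset\Sigma_Q$ for some $Q$ adjacent to $C$.} Suppose not. Let $\zeta:[0,1]\to\operatorname{int}W$ be a path from a point of $C$ to a point of $C'$, and let $t^*$ be the last time with $\zeta(t^*)\in\overline C$. Cells are open and disjoint, so no point of $\overline C$ lies in a cell other than $C$; in particular $t^*<1$. Also $\zeta(t^*)\notin C$, since $C$ is open and $t^*$ is the last time. So $\zeta(t^*)\in H$, and it lies on a piece $Q$ adjacent to $C$. Let $t_1\ge t^*$ be the last time with $\zeta(t_1)\in Q$; again $t_1<1$. After $t_1$ the path stays in one sector of $Q$, and this is $\Sigma_Q$ because the path ends in $C'\subset\Sigma_Q$.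 Just after $t_1$ it is within $\varepsilon$ of $Q$, so it is in $V_{\Sigma_Q}$, which lies in $C$ by (a) and Lemma~\ref{lem:collar}. This contradicts the choice of $t^*$.

(c) Let $C\ne C'$ be central. By (b) there is $Q$ adjacent to $C$ with $C'\subset\tau$ for a sector $\tau\ne\Sigma_Q$ of $Q$, and there is $Q'$ adjacent to $C'$ with $C\subset\tau'$ for a sector $\tau'\ne\Sigma_{Q'}$ of $Q'$. By (a), $C'\subset\Sigma_{Q'}$, so $Q'\ne Q$. By \eqref{eq:side}, $Q'\subset\tau\cup I_\tau$ and $Q\subset\tau'\cup I_{\tau'}$. The set $\Sigma_{Q'}\cup I_{\Sigma_{Q'}}\cup Q'$ is connected, and it is disjoint from $Q$ by the second inclusion. So it lies in one component of $W\setminus Q$, which is $\tau\cup I_\tau$ by the first inclusion. Hence $I_{\Sigma_{Q'}}\subset I_\tau$. But the first arc contains at least $3$ corners and the second at most $1$.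

By Proposition~\ref{prop:count} the central cell, if it exists, has $\nu\le k$ and accounts for at most $k$ single stars.

\medskip\noindent\emph{Step 7: the count.}
Every point of $\Gamma$ is the center of a corner star, the cross, or a single star. With $s=4k$,
\[
m\le4s+1+\bigl(k+(k-2)(4s+4)\bigr)=4(k-1)s+5k-7=16k^2-11k-7<16k^2=s^2=m,
\]
a contradiction.
\end{proof}

The bound $4(k-1)s+5k-7$ is linear in $s$ while the gadget has $s^2$ points; this dictates the choice $s=4k$. The kind of barrier is now an invariant of moves.

\begin{corollary}\label{cor:invariant}
Let $G_0,\dots,G_N$ be a sequence of moves in $\mathcal{G}_K(S)$ in which no $G_t$ contains a $\Gamma$-internal edge. Then each $G_t\cap W_\Gamma$ has barriers of exactly one kind, and this kind is the same for all $t$.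
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:meet} the graphs $G_t$ and $G_t\cap G_{t+1}$ belong to $\mathcal{H}_k(S)$, so Proposition~\ref{prop:barrier} applies to them. A barrier of $G_t\cap G_{t+1}$ is contained in a piece of $G_t$ and in a piece of $G_{t+1}$, and these touch the same two opposite sides. So $G_t$ and $G_{t+1}$ have barriers of a common kind, and each has only one kind.
\end{proof}

The proof shows why both halves of Proposition~\ref{prop:barrier} are needed: that the common subgraph has some barrier, and that no graph has both kinds.

\section{Two sweeps and the lower bound}\label{sec:sweeps}

It remains to find two pointed pseudo-triangulations with opposite barriers in most windows. Define $T$ by inserting the points of $S$ in the order of increasing $x$. The second point is joined to the first. Each later point $v$ lies outside the convex hull of the earlier points and is joined to it by its two tangents, that is, to the earlier points $t$ that maximize and minimize $(y_t-y_v)/(x_v-x_t)$. Define $T'$ in the same way with $x$ and $y$ interchanged.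

\begin{lemma}\label{lem:sweep}
$T,T'\in\widehat{\mathcal{P}}_S$.
\end{lemma}

\begin{proof}
By symmetry consider $T$. By induction, after each insertion all edges of the current hull are present and the hull is partitioned into pseudo-triangles. Let $A$ be the hull of the points before $v$, at least two in number. By general position the tangent points $t_1,t_2$ are distinct, and the region added to the hull is the simple polygon bounded by $vt_1$, $vt_2$ and the chain of edges of $A$ from $t_1$ to $t_2$ that faces $v$. Its angles at $v,t_1,t_2$ lie inside interior angles of the new hull, so they are convex. At an inner vertex of the chain its angle is $2\pi$ minus an interior angle of $A$, so it is reflex. Thus the region is a pseudo-triangle, and the new hull is bounded by $vt_1$, $vt_2$ and edges of $A$. The number of edges is $1+2(n-2)=2n-3$.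
\end{proof}

A tangent edge at $g$ is at least as steep as the segment from $g$ to any earlier point on the same side. So to force a steep edge up and a steep edge down at $g$ in $T$, it suffices to have a point steeply up-left and a point steeply down-left of $g$. By (P4) such points can be produced by changing digit $0$, if this digit is not in an extreme position; for $T'$ we change digit $r-1$. Call a gadget \emph{good} if its level satisfies $1\le j\le r-2$, its digit $0$ equals $bs+c$ with $b\ge1$, $c\ge1$, and its digit $r-1$ equals $b's+c'$ with $b'\ge1$, $c'\le s-2$, where $0\le b,c,b',c'\le s-1$. There are $r-2$ choices for the level, $(s-1)^2$ for each of the two digits and $m$ for each of the remaining $r-3$ fixed digits. Since $s=4k\ge16$ and $(1-\frac1s)^4\ge1-\frac4s\ge\frac34$, the number of good gadgets is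
\begin{equation}\label{eq:good}
(r-2)(s-1)^4m^{r-3}=(r-2)\,m^{r-1}\bigl(1-\tfrac1s\bigr)^4\ge\tfrac34(r-2)\,m^{r-1}.
\end{equation}

\begin{lemma}\label{lem:good}
Let $\Gamma$ be good. If $T$ has no $\Gamma$-internal edge, then $T\cap W_\Gamma$ has a vertical barrier. If $T'$ has no $\Gamma$-internal edge, then $T'\cap W_\Gamma$ has a horizontal barrier.
\end{lemma}

\begin{proof}
Let $g\in\Gamma$; steep and flat refer to the level $j$ of $\Gamma$.

\emph{The sweep $T$.} Digit $0$ of $g$ is $bs+c$, with $\psi(bs+c)=bs+s-1-c$. Let $g'$ and $g''$ arise from $g$ by changing this digit to $bs$ and to $(b-1)s$. Both new digits are smaller than $bs+c$, so by (P4) both points are to the left of $g$ and were inserted earlier. As $\psi(bs)=bs+s-1>bs+s-1-c$, the point $g'$ is above $g$. As $\psi((b-1)s)=bs-1<bs+s-1-c$, the point $g''$ is below $g$. Both $gg'$ and $gg''$ are steep, since $j\ge1$. For the tangent point $t$ that maximizes the quotient,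
\[
\frac{y_t-y_g}{x_g-x_t}\ge\frac{y_{g'}-y_g}{x_g-x_{g'}}>0,
\]
so the edge $gt$ goes up and is steep, and it gives a ray of type $\mathsf U$. For the tangent point that minimizes the quotient, the quotient is at most the negative number $(y_{g''}-y_g)/(x_g-x_{g''})$, so this edge goes down, is steep, and gives a ray of type $\mathsf D$. Hence $Q_g$ is a vertical barrier.

\emph{The sweep $T'$.} Digit $r-1$ of $g$ is $b's+c'$, with $\psi(b's+c')=b's+s-1-c'\ge b's+1$. Let $g^*$ and $g^{**}$ arise from $g$ by changing this digit to $(b'-1)s$ and to $b's+s-1$. The first is smaller and the second larger than $b's+c'$, so $g^*$ is to the left and $g^{**}$ to the right of $g$. Both are below $g$, hence inserted earlier, because $\psi((b'-1)s)=b's-1$ and $\psi(b's+s-1)=b's$. Both $gg^*$ and $gg^{**}$ are flat, since $j\le r-2$. The tangent points maximize and minimize $(x_t-x_g)/(y_g-y_t)$ over the lower points $t$. The maximum is at least the positive value at $g^{**}$, so that edge goes right, is flat, and gives a ray of type $\mathsf R$. The minimum is at most the negative value at $g^*$, so that edge goes left, is flat, and gives a ray of type $\mathsf L$. Hence $Q_g$ is a horizontal barrier.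
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moves}]
Given $n\ge m^3+4$, let $r\ge3$ be maximal with $m^r+4\le n$, and put $q=n-m^r-3\ge1$. The set $S$ of Proposition~\ref{prop:points} has $n$ points in general position, and $T,T'\in\widehat{\mathcal{P}}_S$ by Lemma~\ref{lem:sweep}. Let $T=G_0,\dots,G_N=T'$ be a sequence of moves in $\mathcal{G}_K(S)$.

For every good gadget $\Gamma$ some $G_t$ contains a $\Gamma$-internal edge. Otherwise $G_0$ has a vertical and $G_N$ a horizontal barrier in $W_\Gamma$ by Lemma~\ref{lem:good}, contradicting Corollary~\ref{cor:invariant}. An internal edge determines its gadget, so these edges are distinct. On the other hand, $G_0$ has $2n-3$ edges and each move introduces at most one, so at most $2n-3+N$ distinct edges occur in the sequence. By \eqref{eq:good},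
\[
N\ge\tfrac34(r-2)\,m^{r-1}-(2n-3).
\]
By the maximality of $r$ we have $n-4<m^{r+1}$, so $m^{r-1}>(n-4)/m^2$ and $r-2>\log_m(n-4)-3\ge0$. Therefore
\[
N\ge\frac3{4m^2}(n-4)\bigl(\log_m(n-4)-3\bigr)-2n.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $K=3$, so $k=4$, $s=16$, $m=256$. By Lemma~\ref{lem:pt} a path in $\mathcal{P}_S$ is a sequence of moves in $\mathcal{G}_3(S)$. So for large $n$ the pseudo-triangulations $T,T'\in\widehat{\mathcal{P}}_S$ of Theorem~\ref{thm:moves} have distance $\Omega(n\log n)$ in $\mathcal{P}_S$, and hence also in its subgraph $\widehat{\mathcal{P}}_S$. The upper bounds are the theorems of Aichholzer, Aurenhammer and Krasser and of Bereg quoted in Section~\ref{sec:intro}: there is a constant $c$ such that both diameters are at most $c\,n\log n$ for every set $S$ of $n\ge3$ points in general position.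
\end{proof}

\begin{thebibliography}{1}

\bibitem{eurocg}
\texttt{https://computational-geometry.org/abstracts/eurocg/2005.pdf}

\end{thebibliography}
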